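# A graph $F$ for which $\operatorname{sat}(n,F)/n$ has no limit

## 1. The ratio $\operatorname{sat}(n,F)/n$ for small graphs $F$

All graphs are finite and simple, and $F$ always has at least one edge.

**Definition.** A graph $G$ on $n$ vertices is *$F$-saturated* if $G$ has no subgraph isomorphic to $F$, but for every non-edge $xy$ of $G$ the graph $G+xy$ has one. The minimum number of edges in an $F$-saturated graph on $n$ vertices is $\operatorname{sat}(n,F)$.

Such graphs exist for every $n\ge1$: start from the edgeless graph, which contains no $F$, and add edges as long as no copy of $F$ appears. So $\operatorname{sat}(n,F)$ is defined, and we may ask how it grows. The following conjecture of Tuza is stated in "Extremal Hypergraphs" (http://www.warwick.ac.uk/~maskat/Papers/eh.pdf):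

> For any graph $F$, the limit $\lim_{n\to\infty}\operatorname{sat}(n,F)/n$ exists.

The answer one would first guess is yes, and small cases support it.

*$F=K_2$.* Only the edgeless graph is saturated, so $\operatorname{sat}(n,K_2)=0$ and the ratio is $0$.

*$F=2K_2$, two disjoint edges.* Take a triangle $xyz$ and $n-3$ isolated vertices. There are no two disjoint edges. An added edge between two isolated vertices is disjoint from $xy$, and an added edge from $x$ to an isolated vertex is disjoint from $yz$ (similarly for $y$ and $z$). So $\operatorname{sat}(n,2K_2)\le3$ for $n\ge 3$, and the ratio tends to $0$.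

*$F=K_3$.* The star with $n-1$ edges is triangle-free, and joining two leaves makes a triangle with the center. Conversely, a $K_3$-saturated graph is connected, because an edge added between two components lies in no triangle. So $\operatorname{sat}(n,K_3)=n-1$, and the ratio tends to $1$.

*$F=K_{1,p}$ with $p\ge2$.* A graph is $K_{1,p}$-saturated exactly when all degrees are at most $p-1$ and every non-adjacent pair contains a vertex of degree $p-1$. So the set $L$ of vertices of degree at most $p-2$ is a clique, and hence $|L|\le p-1$. Therefore
$$\frac{(p-1)(n-p+1)}2\;\le\;\operatorname{sat}(n,K_{1,p})\;\le\;\frac{(p-1)n}2 ,$$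
and the ratio tends to $(p-1)/2$.

In the last example $n$ modulo $p$ plays a role: when $p\mid n$, the disjoint union of $n/p$ copies of $K_p$ is saturated, and for other $n$ it is not available. But the effect is bounded, and it disappears after division by $n$.

The guess is nevertheless wrong. We shall build a connected graph $F$ on 468 vertices such that $\operatorname{sat}(n,F)=69.5\,n-992$ for all large $n\equiv16\pmod{108}$, while for all other large $n$ we have $\operatorname{sat}(n,F)>(69.5+\varepsilon)n$ with a fixed $\varepsilon>0$. For this $F$ a wrong residue costs a linear number of edges.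

## 2. Adding one vertex: cloning, and cliques with a remainder modulo $p$

How would one argue that the residue of $n$ cannot matter? One would try to show
$$\operatorname{sat}(n+1,F)\le\operatorname{sat}(n,F)+O(1) \tag{1}$$
by turning a good graph on $n$ vertices into a good graph on $n+1$ vertices. If (1) holds and $\operatorname{sat}(n,F)\le\gamma n+o(n)$ along one residue class modulo $p$, then at most $p-1$ steps from that class give $\operatorname{sat}(n,F)\le\gamma n+o(n)$ for all $n$. So (1) would exclude the behavior just announced.

For cliques, (1) is true. Let $r\ge3$ and $n\ge r$, let $G$ be $K_r$-saturated on $n$ vertices with $\operatorname{sat}(n,K_r)$ edges, and let $x$ be a vertex of minimum degree. Add a *clone* $x'$ with $N(x')=N(x)$, not adjacent to $x$. The result is $K_r$-saturated: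

* It has no $K_r$, since a clique contains at most one of $x,x'$, and $x'$ may be replaced by $x$.
* A non-edge of $G$ still creates a $K_r$. So does a non-edge $x'z$ with $z\ne x$, by exchanging the roles of $x$ and $x'$.
* For $xx'$: as $G$ is not complete, the minimum-degree vertex $x$ has a non-neighbor $y$. The copy of $K_r$ in $G+xy$ uses $xy$, so its other $r-2$ vertices form a clique inside $N(x)$. Together with $x,x'$ this clique gives a $K_r$ in the new graph plus $xx'$.

So $\operatorname{sat}(n+1,K_r)\le\operatorname{sat}(n,K_r)+\frac2n\operatorname{sat}(n,K_r)$. The join of $K_{r-2}$ with $n-r+2$ independent vertices is $K_r$-saturated and has at most $(r-2)n$ edges, so the increment is at most $2(r-2)$.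

For general $F$ the argument stops at its first bullet: a copy of $F$ may use both $x$ and $x'$, and then cloning creates $F$. To defeat (1) we look for an $F$ that punishes cloning. Write $G\vee H$ for the join (disjoint union plus all edges between), and $NK_p$ for $N$ disjoint copies of $K_p$. Our template is
$$G_0=K_s\vee NK_p,\qquad n=s+Np .$$
A vertex in $K_s$ has degree $n-1$, so cloning it costs linearly many edges. Cloning a vertex of one of the $K_p$'s turns that $K_p$ into two $K_p$'s sharing $p-1$ vertices. So we ask that two overlapping $K_p$'s, in the presence of $K_s$ and many further $K_p$'s, already contain $F$. We also want a leftover clique with fewer than $p$ vertices to be useless. The next section turns these wishes into conditions on $F$.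

## 3. Codegrees, overlapping cliques, and four conditions on $F$

We write $d(v)$ for the degree and $N(v)$ for the neighborhood of a vertex $v$ of $G$. "$X\subset Y$" for graphs means that $Y$ has a subgraph isomorphic to $X$. A *copy* of $F$ in a graph is an injective map $\varphi$ on $V(F)$ that sends edges to edges.

**Definition.** For an edge $uv$ of $F$, the *codegree* is $\operatorname{cod}(uv)=|N_F(u)\cap N_F(v)|$.

An edge that lies in an $m$-clique has codegree at least $m-2$. For example, every edge of $K_h\vee 2K_l$ lies in a clique of size $h+l$, so it has codegree at least $h+l-2$. An edge between two vertices of different copies of $K_l$ would have codegree $h$, but there is no such edge.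

**Definition.** $D$ is two disjoint $K_p$'s plus one edge between them. For $1\le i\le p-1$, $O_i$ is the union of two $K_p$'s that share exactly $i$ vertices.

For $p=3$: $D$ is two triangles joined by an edge, $O_1$ is two triangles sharing a vertex, and $O_2$ is $K_4$ minus an edge. In general $O_i$ has $2p-i$ vertices, from $2p-1$ for $O_1$ down to $p+1$ for $O_{p-1}$, which is $K_{p+1}$ minus an edge.

We also use this: *a graph is contained in $NK_p$ for some $N$ if and only if all its components have at most $p$ vertices.* If they do, put each into its own $K_p$. Conversely, a connected subgraph of $NK_p$ lies in one $K_p$.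

Let $s\ge1$ and $p\ge3$ be integers and $F$ a graph with $|V(F)|\ge s$. The conditions are:

* **(P1)** There is an edge $ab$ with $\operatorname{cod}(ab)=s$, and every other edge has codegree at least $s+2$. The set $S'=N_F(a)\cap N_F(b)$ is a clique. There are $p$-cliques $A\ni a$ and $B\ni b$ with $A\cap(S'\cup\{b\})=\emptyset=B\cap(S'\cup\{a\})$. Moreover $F-S'\subset D\cup NK_p$ for some $N$.
* **(P2)** Every edge of $F$ with both ends of degree at most $s+p-2$ has codegree at least $s+p/2$.
* **(P3)** For each $1\le i\le p-1$ there is $W_i\subset V(F)$ with $|W_i|=s$ and $F-W_i\subset O_i\cup NK_p$ for some $N$.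
* **(P4)** For every $W\subset V(F)$ with $|W|\le s$, some component of $F-W$ has more than $p$ vertices.

Put $\gamma=s+\frac{p-1}2$. The results are the following.

**Theorem A.** If $F$ satisfies (P1)–(P4), there are $\varepsilon>0$ and $n_0$ such that for $n\ge n_0$:

(a) if $n\equiv s\pmod p$, then $\operatorname{sat}(n,F)=\gamma n-\frac{s(s+p)}2$, and $K_s\vee NK_p$ with $N=\frac{n-s}p$ is the unique extremal graph;

(b) every $F$-saturated graph on $n$ vertices other than $K_s\vee NK_p$ has more than $(\gamma+\varepsilon)n$ edges. In particular $\operatorname{sat}(n,F)>(\gamma+\varepsilon)n$ if $n\not\equiv s\pmod p$.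

**Theorem B.** For every $p\ge108$ there is a connected graph $F_p$ satisfying (P1)–(P4) with $s=16$.

Together they give $\liminf_n\operatorname{sat}(n,F_p)/n=\gamma<\gamma+\varepsilon\le\limsup_n\operatorname{sat}(n,F_p)/n$, so the limit does not exist and Tuza's conjecture is false.

**Theorem C.** For every $p\ge108$ and every residue $r$ modulo $p$ there are a connected graph $F$, an integer $s\equiv r\pmod p$, and $\varepsilon>0$ such that, with $\gamma=s+\frac{p-1}2$, for all large $n$:
$$\operatorname{sat}(n,F)=\gamma n-\tfrac{s(s+p)}2\ \text{ if } n\equiv r\pmod p,\qquad \operatorname{sat}(n,F)>(\gamma+\varepsilon)n\ \text{ if } n\not\equiv r\pmod p .$$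
In the first case $K_s\vee\frac{n-s}pK_p$ is the unique extremal graph, and every other $F$-saturated graph on $n$ vertices has more than $(\gamma+\varepsilon)n$ edges. One may take $\varepsilon=2^{-I-4}$ with $I=\lceil64\gamma(\gamma+1)\rceil$. In particular $\operatorname{sat}(n,F)-\operatorname{sat}(n+1,F)\ge\frac\varepsilon2n$ for all large $n\equiv r-1\pmod p$.

The whole proof of Theorem A reads information off a copy of $F$ created by one new edge. We collect that information now.

**Lemma 1.** Let $xy$ be a non-edge of a graph $G$, and let $\varphi$ be a copy of $F$ in $G+xy$ that uses the edge $xy$, say $\varphi(u)=x$, $\varphi(v)=y$ with $uv\in E(F)$.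

(i) $\varphi(N_F(u)\cap N_F(v))\subset N(x)\cap N(y)$, so $\operatorname{cod}(uv)\le|N(x)\cap N(y)|$. Also $\deg_F(u)\le d(x)+1$ and $\deg_F(v)\le d(y)+1$.

(ii) Let $F$ satisfy (P1). If $\operatorname{cod}(uv)\le s+1$, then $uv=ab$ as edges, and $d(x),d(y)\ge s+p-1$.

(iii) Let $F$ satisfy (P1). If $|N(x)\cap N(y)|\le s$, then $uv=ab$ as edges, $N(x)\cap N(y)=\varphi(S')$ has exactly $s$ elements and is a clique of $G$, and there are $p$-cliques of $G$, one containing $x$ and disjoint from $\varphi(S')\cup\{y\}$, the other containing $y$ and disjoint from $\varphi(S')\cup\{x\}$.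

*Proof.* (i) If $w$ is a common neighbor of $u$ and $v$, then $\varphi(w)\varphi(u)$ and $\varphi(w)\varphi(v)$ are edges of $G+xy$ different from $xy$, so they are edges of $G$. The degree of $x$ in $G+xy$ is $d(x)+1$, and likewise for $y$.

(ii) By (P1) the only edge of codegree at most $s+1$ is $ab$. The vertex $a$ is adjacent to $A\setminus\{a\}$, to $b$ and to $S'$, which are disjoint, so $\deg_F(a)\ge(p-1)+1+s=s+p$, and the same holds for $b$. Now (i) gives $d(x)+1\ge s+p$ and $d(y)+1\ge s+p$.

(iii) By (i) and (ii), $uv=ab$. Then $\varphi(S')$ has $s$ elements and lies in $N(x)\cap N(y)$, which has at most $s$, so the two sets are equal. As $S'$ is a clique avoiding $a,b$, its image is a clique avoiding $x,y$, so it does not need the edge $xy$ and is a clique of $G$. The set $\varphi(A)$ is a $p$-clique of $G+xy$ that contains $\varphi(a)\in\{x,y\}$ and avoids $\varphi(b)$ and $\varphi(S')$. It does not contain both $x$ and $y$, so it is a clique of $G$. The same holds for $\varphi(B)$ with $a,b$ exchanged. One of the two cliques contains $x$ and the other $y$. $\square$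

With this we can see that two natural repairs of the template fail when $n=s+Np+q$ with $1\le q<p$.

*A leftover clique.* Let $G=K_s\vee(NK_p\cup K_q)$ with $N\ge1$, and let $F$ satisfy (P1). Take $x$ in $K_q$ and $y$ in a $K_p$. Their common neighbors are exactly the $s$ vertices of $K_s$. If $G$ were $F$-saturated, Lemma 1(iii) would give a $p$-clique containing $x$ and avoiding $K_s$. But outside $K_s$ the component of $x$ has only $q<p$ vertices. So $G$ is not saturated.

*Two overlapping cliques.* Let $G=K_s\vee(O_i\cup(N-1)K_p)$ with $i=p-q$. This has $s+(2p-i)+(N-1)p=n$ vertices. By (P3), mapping $W_i$ onto $K_s$, it contains $F$ for all large $N$.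

Of course this rules out only two particular constructions. Theorem A says that every construction fails, and by a linear amount.

## 4. The template is saturated

**Step 1: $G_0=K_s\vee NK_p$ is $F$-saturated for large $N$.** This step gives the upper bound in (a).

Suppose $F\subset G_0$, and let $W$ be the set of vertices of $F$ placed in $K_s$. Then $|W|\le s$ and $F-W\subset NK_p$, so all components of $F-W$ have at most $p$ vertices, against (P4).

A non-edge $xy$ of $G_0$ joins two different $K_p$'s, and adding it turns $NK_p$ into $D\cup(N-2)K_p$. By (P1) this contains $F-S'$ once $N-2$ is large enough. Since $|S'|=s$ and $K_s$ is a clique complete to the rest, mapping $S'$ bijectively to $K_s$ completes a copy of $F$ in $G_0+xy$.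

Finally, with $n=s+Np$,
$$e(G_0)=\binom s2+N\Bigl(sp+\binom p2\Bigr)=\binom s2+\gamma Np=\binom s2+\gamma(n-s)=\gamma n-\frac{s(s+p)}2 .$$
The last equality holds because $\gamma s-\binom s2=\frac{s(2s+p-1)-s(s-1)}2=\frac{s(s+p)}2$.

**Step 2: what remains.** It suffices to find $\varepsilon\in(0,1)$ and $n_0$ such that
$$\text{every } F\text{-saturated } G \text{ on } n\ge n_0 \text{ vertices with } e(G)\le(\gamma+\varepsilon)n \text{ is isomorphic to } K_s\vee NK_p. \tag{2}$$
Indeed (2) is the first sentence of (b), and $K_s\vee NK_p$ has $n\equiv s\pmod p$, which gives the second. For $n\equiv s$ large, $G_0$ is saturated with fewer than $\gamma n$ edges and every other saturated graph has more than $(\gamma+\varepsilon)n$, which is (a).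

**Constants.** Let
$$C=\gamma+1,\qquad I=\lceil64\gamma C\rceil,\qquad \varepsilon=2^{-I-4}.$$
Let $N_1$ be such that $F-S'\subset D\cup N_1K_p$ and $F-W_i\subset O_i\cup N_1K_p$ for all $1\le i\le p-1$. Let
$$n_0\ge(32\gamma+16)\,8^I,\qquad n_0\ge4p(N_1+1),\qquad n_0\ge s+p(N_1+2).$$
The last condition makes Step 1 valid for $n\ge n_0$. From here to the end of Section 7, $G$ is an $F$-saturated graph on $n\ge n_0$ vertices with $e(G)\le(\gamma+\varepsilon)n$.

## 5. A core of high-degree vertices

In $G_0$ there are $s$ vertices of huge degree, and all others have degree $s+p-1$. In $G$ we must identify the "huge" vertices. The obvious way is to fix a threshold $T$ and let $K$ be the set of vertices of degree at least $T$. From $T|K|\le2e(G)$ we get only $T|K|\le2Cn$, whatever $T$ is. Later we shall need $\Delta|K|$ to be a *small* multiple of $n$, where $\Delta$ is the threshold itself, because we shall count the neighbors of roughly $|K|$ exceptional vertices, each of degree below $\Delta$. So we do not fix the threshold: we look at $I$ dyadic thresholds and choose one that is cheap.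

**Step 3: choosing the threshold.** Let $k_i=|\{v:d(v)\ge2^i\}|$. A vertex $v$ contributes to $\sum_{i=1}^I2^ik_i$ the sum of those $2^i$ that are at most $d(v)$, which is at most $2d(v)$. Hence
$$\sum_{i=1}^I2^ik_i\le\sum_v2d(v)=4e(G)\le4Cn .$$
So for some $i\in\{1,\dots,I\}$, writing $\Delta=2^i$ and $K=\{v:d(v)\ge\Delta\}$,
$$\Delta|K|\le\eta n,\qquad \eta=\frac{4C}I,\qquad 2\gamma\eta=\frac{8\gamma C}I\le\frac18 . \tag{3}$$
Since $\gamma\ge1$ we get $\eta\le\frac1{16}$, and since $\Delta\ge2$ we get $|K|\le n/32$. Also $2\le\Delta\le2^I$. We call $K$ the *core*.

**Definition.** For $x\notin K$ let $c(x)=|N(x)\cap K|$. Distinct $x,y\notin K$ are *far* if they are non-adjacent and have no common neighbor outside $K$.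

In $G_0$ with $K=K_s$ we have $c(x)=s$ for every $x\notin K$, and two vertices are far exactly when they lie in different $K_p$'s.

**Step 4: most pairs are far.** This step makes far pairs available. Let $x\notin K$. The vertices $y\notin K$ that are not far from $x$ are $x$ itself, at most $\Delta-1$ neighbors, and at most $(\Delta-1)(\Delta-2)$ vertices reached by a path of length two through a vertex outside $K$. Together these are at most $1+(\Delta-1)^2\le\Delta^2$. Consequently:
$$\text{a set of more than } \Delta^2 \text{ vertices outside } K \text{ contains a vertex far from any given } x\notin K, \tag{4}$$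
and a set of more than $2\Delta^2$ vertices outside $K$ contains a vertex far from both of two given vertices outside $K$. In particular, more than $\Delta^2$ vertices outside $K$ always include a far pair.

If $x,y$ are far, then $N(x)\cap N(y)\subset K$. Since $G$ is saturated, $G+xy$ has a copy of $F$, and it uses $xy$. So Lemma 1(i) yields an edge $uv$ of $F$ with
$$\operatorname{cod}(uv)\le|N(x)\cap N(y)|\le\min(c(x),c(y)),\qquad \deg_F(u)\le d(x)+1,\quad \deg_F(v)\le d(y)+1 . \tag{5}$$

## 6. The weight $c(x)+d(x)$

The degree of a typical vertex of $G_0$ is $s+p-1$, but the average degree is about $2\gamma=2s+p-1$: the $s$ core vertices carry the missing $s$ per vertex. So we charge each edge between $x\notin K$ and $K$ entirely to $x$ and use the weight $c(x)+d(x)$. Summed over $x\notin K$, it counts every edge with at least one end outside $K$ exactly twice: an edge inside $V\setminus K$ is counted in $d$ at both ends, and an edge to $K$ once in $c$ and once in $d$ at its outer end. Hence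
$$2e(G)\ge\sum_{x\notin K}\bigl(c(x)+d(x)\bigr). \tag{6}$$
We want the weight to be at least $2\gamma$ almost everywhere, with equality only for vertices that look as in $G_0$.

**Claim 1.** $c(x)\ge s$ for all $x\notin K$.

*Proof.* We have $n-|K|\ge\frac{31}{32}n>\Delta^2$, so by (4) some $y$ is far from $x$. Every edge of $F$ has codegree at least $s$, so (5) gives $c(x)\ge s$. $\square$

**Claim 2.** All but at most $2\Delta^2$ vertices $x\notin K$ satisfy $c(x)+d(x)\ge2s+p-1$, with equality only if $c(x)=s$ and $d(x)=s+p-1$.

*Proof.* A vertex can spoil the claim only if its degree is below $s+p-1$ and is not compensated by a large $c(x)$. We show that such vertices are few, since two far ones would contradict (P1) or (P2). Let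
$$X_1=\{x\notin K: d(x)\le s+p-2,\ c(x)\le s+1\},$$
$$X_2=\{x\notin K: d(x)\le s+p-3,\ c(x)<s+p/2\}.$$

If $|X_1|>\Delta^2$, there are far $x,y\in X_1$. The edge $uv$ from (5) has $\operatorname{cod}(uv)\le s+1$, so Lemma 1(ii) gives $d(x)\ge s+p-1$, a contradiction.

If $|X_2|>\Delta^2$, there are far $x,y\in X_2$. By (5) they give an edge $uv$ of $F$ with both degrees at most $s+p-2$ and $\operatorname{cod}(uv)<s+p/2$, contradicting (P2).

So $X=X_1\cup X_2$ has at most $2\Delta^2$ elements. Let $x\notin K\cup X$.

* If $d(x)\ge s+p-1$, then Claim 1 gives $c(x)+d(x)\ge2s+p-1$, with equality only for $c(x)=s$, $d(x)=s+p-1$.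
* If $d(x)=s+p-2$, then $x\notin X_1$ gives $c(x)\ge s+2$, so $c(x)+d(x)\ge2s+p$.
* If $d(x)\le s+p-3$, then $x\notin X_2$ gives $c(x)\ge s+p/2$. As $d(x)\ge c(x)$, we get $c(x)+d(x)\ge2c(x)\ge2s+p$. $\square$

The last two cases show where the numbers in (P1) and (P2) come from. With "$s+1$" in place of "$s+2$" in (P1), the second case would give only $2s+p-1$, that is, equality at a vertex with $d(x)=s+p-2$. The bound $s+p/2$ in (P2) is what makes $2c(x)\ge2s+p$.

**Definition.** A vertex $x\notin K$ is *good* if $c(x)=s$ and $d(x)=s+p-1$. Let $\beta$ be the number of vertices outside $K$ that are not good.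

**Step 5: few vertices are not good.** This step turns the assumption $e(G)\le(\gamma+\varepsilon)n$ into structure. A vertex outside $K\cup X$ has weight at least $2\gamma$, and if it is not good, its weight is an integer larger than $2\gamma=2s+p-1$, so at least $2\gamma+1$. At least $\beta-|X|$ vertices outside $K\cup X$ are not good. By (6),
$$2(\gamma+\varepsilon)n\ge2e(G)\ge2\gamma\,(n-|K|-|X|)+(\beta-|X|),$$
and since $|X|\le2\Delta^2$,
$$\beta\le2\varepsilon n+2\gamma|K|+(2\gamma+1)|X|\le2\varepsilon n+2\gamma|K|+(4\gamma+2)\Delta^2 .$$
Multiply by $\Delta$. We have $2\varepsilon\Delta\le2\cdot2^{-I-4}\cdot2^I=\frac18$. By (3), $2\gamma\Delta|K|\le2\gamma\eta n\le\frac n8$. And $(4\gamma+2)\Delta^3\le(4\gamma+2)8^I\le\frac n8$ by the choice of $n_0$. So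
$$\Delta\beta\le\frac{3n}8,\qquad \beta\le\frac{3n}{16}. \tag{7}$$
The number of good vertices is $n-|K|-\beta\ge n\bigl(1-\frac1{32}-\frac6{32}\bigr)>\frac n2>2\Delta^2$.

## 7. Good vertices, cells, and the structure of $G$

So far we know degrees. Now we recover adjacency: first at good vertices, then in most of the graph, then everywhere.

**Claim 3.** There is an $s$-clique $S\subset K$ such that every good $x$ satisfies $N(x)=S\cup(A_x\setminus\{x\})$, where $A_x\ni x$ is a $p$-clique with $A_x\cap K=\emptyset$.

*Proof.* Let $x,y$ be good and far. Then $N(x)\cap N(y)\subset N(x)\cap K$, which has $c(x)=s$ elements, and similarly for $y$. By Lemma 1(iii), $N(x)\cap N(y)$ has exactly $s$ elements and is a clique, so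
$$N(x)\cap K=N(x)\cap N(y)=N(y)\cap K .$$
Call this set $S$. The lemma also gives a $p$-clique $A_x\ni x$ of $G$ disjoint from $S$. Then $N(x)\supset S\cup(A_x\setminus\{x\})$, and both sides have $s+p-1$ elements, so they are equal. Since $N(x)\cap K=S$ is disjoint from $A_x$ and $x\notin K$, we get $A_x\cap K=\emptyset$.

There are more than $2\Delta^2$ good vertices. So by (4) every good vertex has a good vertex far from it, and the above applies to every good $x$. Moreover, any two good vertices $x,x'$ have a good vertex $y$ far from both, so $N(x)\cap K=N(y)\cap K=N(x')\cap K$. Hence $S$ is the same for all good vertices. $\square$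

**Definition.** A *cell* is a $p$-clique $Q$ of $G$, disjoint from $S$, with $N(y)=S\cup(Q\setminus\{y\})$ for all $y\in Q$.

In $G_0$ the cells are the $N$ copies of $K_p$.

**Claim 4.** There are at least $n/(4p)$ cells.

*Proof.* We discard the good $x$ for which $A_x$ contains a vertex $w$ that is not good. Such a $w$ lies outside $K$, is adjacent to $x$, and has $d(w)<\Delta$. There are $\beta$ choices for $w$ and fewer than $\Delta$ neighbors for each, so by (7) at most $\Delta\beta\le3n/8$ vertices $x$ are discarded. This is the count for which we needed $\Delta|K|$ to be small. At least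
$$n\Bigl(1-\frac1{32}-\frac3{16}-\frac38\Bigr)=\frac{13}{32}n>\frac n4$$
good vertices $x$ remain, and for them all of $A_x$ is good. For such $x$ and $y\in A_x$, since $A_x$ is a clique disjoint from $S$,
$$A_x\setminus\{y\}\subset N(y)\setminus S=A_y\setminus\{y\}.$$
Both sides have $p-1$ elements, so $A_x=A_y$ and $N(y)=S\cup(A_x\setminus\{y\})$. So $A_x$ is a cell. More than $n/4$ vertices lie in cells, and each cell has $p$ vertices. $\square$

Let $H=G-S$. By definition each cell is the vertex set of a component of $H$, so different cells are disjoint. Since $n\ge4p(N_1+1)$, there are more than $N_1$ cells.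

**Claim 5.** Every $x\in V\setminus S$ is adjacent to all of $S$ and lies in a $p$-clique of $H$.

*Proof.* Cells serve as test objects: a non-edge from $x$ to a cell has very few common neighbors. If $x$ is in a cell, the claim is clear. Otherwise pick $y$ in a cell $Q$. Vertices of $Q$ have neighbors only in $S\cup Q$ and $x\notin S\cup Q$, so $xy$ is a non-edge, and no vertex of $Q$ is adjacent to $x$. Hence
$$N(x)\cap N(y)\subset N(x)\cap S ,$$
which has at most $s$ elements. As $G$ is saturated, Lemma 1(iii) applies: $N(x)\cap N(y)$ has exactly $s$ elements, so it equals $S$ and $S\subset N(x)$. The lemma also gives a $p$-clique containing $x$ and disjoint from $S$, that is, a $p$-clique of $H$. $\square$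

Notice that Claim 5 makes no exceptions, not even for vertices of $K\setminus S$ or $X$.

**Claim 6.** $G\cong K_s\vee NK_p$.

*Proof.* First we show that distinct $p$-cliques of $H$ are disjoint. Suppose $P\ne P'$ are $p$-cliques of $H$ with $|P\cap P'|=i\ge1$, so $1\le i\le p-1$. Then $H[P\cup P']$ contains $O_i$, is connected and has more than $p$ vertices. So it meets no cell, since a cell is a component with only $p$ vertices. As there are more than $N_1$ cells, $H\supset O_i\cup N_1K_p\supset F-W_i$ by (P3). By Claim 5, $S$ is a clique complete to $H$, and $|W_i|=s=|S|$. Mapping $W_i$ bijectively onto $S$ gives $F\subset G$, a contradiction.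

So the $p$-cliques of $H$ are pairwise disjoint, and by Claim 5 they cover $V\setminus S$. Next we show that no edge joins two of them. If one did, their union would be connected with $2p$ vertices, so it would meet no cell, and it would contain $D$. Then $H\supset D\cup N_1K_p\supset F-S'$ by (P1), and mapping $S'$ onto $S$ gives $F\subset G$, a contradiction.

Hence $H=NK_p$ for some $N$, and $S$ is an $s$-clique complete to $H$. $\square$

This proves (2) and so Theorem A. $\blacksquare$

## 8. One deleted set cannot serve all overlaps

It remains to find a graph with (P1)–(P4). Condition (P3) asks for $s$ vertices whose deletion makes $F$ fit into $O_i\cup NK_p$, and (P4) says that deleting $s$ vertices always leaves a component with more than $p$ vertices. The simplest plan is to use one set $W$ as $W_i$ for all $i$. Without (P2) this looks promising: the big component could be two cliques of about $p/2$ vertices sharing one further vertex, which fits into every $O_i$. For instance, for even $p$ the graph $K_1\vee2K_{p/2}$ has $p+1$ vertices. Put the central vertex in $J$, the set of $i$ shared vertices of $O_i$, fill the private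 parts of size $p-i$ with one $K_{p/2}$ each as far as possible, and put the rest into $J$. If $p/2>p-i$, the rest has $2(\frac p2-p+i)=2i-p\le i-1$ vertices, and there is room. Otherwise the rest is empty.

The plan fails at (P2).

**Remark.** If $F$ satisfies (P1), (P2) and (P4), no single $s$-set $W$ satisfies $F-W\subset O_i\cup NK_p$ (for some $N$) both for $i=1$ and for $i=p-1$.

*Proof.* Suppose $W$ does. By (P4), $F-W$ has a component $R$ with more than $p$ vertices. It does not fit into $K_p$, so $R\subset O_{p-1}$ and $R\subset O_1$. The first gives $|R|=p+1$. In the second, $R$ has more than $p$ vertices, so it uses private vertices of both cliques, and being connected it uses the shared vertex. So there is a vertex $w_0$ of $R$ such that $R-w_0$ splits into non-empty parts $R_1,R_2$ without edges between them. Here $|R_1|+|R_2|=p$, and we may assume $|R_1|\le p/2$.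

All neighbors in $F$ of a vertex $u\in R_1$ lie in $(R_1\setminus\{u\})\cup\{w_0\}\cup W$, so $\deg_F(u)\le|R_1|+s$. Suppose $uv$ is an edge inside $R_1$. Then $2\le|R_1|\le p/2$, so $p\ge4$ and both degrees are at most $s+p/2\le s+p-2$. But $\operatorname{cod}(uv)\le(|R_1|-2)+1+s\le s+\frac p2-1$, against (P2). So there are no edges inside $R_1$. As $R$ is connected, a vertex $u\in R_1$ is adjacent to $w_0$, and the common neighbors of $u$ and $w_0$ lie in $W$, so $\operatorname{cod}(uw_0)\le s$. By (P1), $uw_0=ab$. But the ends of $ab$ have degree at least $s+p$, while $\deg_F(u)\le s+1$. This is a contradiction. $\square$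

So at least two different deleted sets are needed, and two suffice. One leaves a component made for large overlaps,
$$K_h\vee2K_l\quad\text{with } h+2l=p+1 ,$$
and the other leaves a component made for small overlaps, namely two cliques of size $m<p$ sharing one vertex. The requirements fix the numbers, with $s=16$ (explained below). For the first shape, edges have codegree at least $h+l-2=\frac{p+h-3}2$, and this is at least $16+\frac p2$ exactly when $h\ge35$. We shall see that it fits into $O_i$ for $i\ge h$. We take $h\in\{35,36\}$, so that $l$ can be an integer for each parity of $p$. The second shape then has to handle $i\le35$. It fits into $O_i$ if $m-1\le p-i$, and we take $m=p-36$. Its edges have codegree at least $m-2=p-38$, and this is at least $16+\frac p2$ exactly when $p\ge108$.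

The two deleted sets will be $A'\cup B'\cup Z_2$ and $A'\cup B'\cup Z_1$, where $S'=Z_1\sqcup Z_2$, and $A'\subset A$, $B'\subset B$ are the parts of the cliques $A,B$ adjacent to $S'$. An edge between $S'$ and $A'$ gets codegree $(s-1)+(|A'|-1)$ from $S'$ and $A'$, and we make this $s+2$ by taking $|A'|=4$, and likewise $|B'|=4$. Both deleted sets must have size $s$, so $|Z_1|=|Z_2|=s-8$. Since $|Z_1|+|Z_2|=s$, this gives $s=16$ and $|Z_1|=|Z_2|=8$.

## 9. The graph $F_p$

Let $p\ge108$, $s=16$, $h\in\{35,36\}$ with $h\equiv p+1\pmod2$, and $l=(p+1-h)/2$. The vertex set of $F_p$ is the disjoint union of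

* $S'=Z_1\sqcup Z_2$ with $|Z_1|=|Z_2|=8$, and a fixed vertex $c\in Z_2$;
* $A$ and $B$ with $|A|=|B|=p$, and subsets $a\in A'\subset A$, $b\in B'\subset B$ with $|A'|=|B'|=4$;
* $V_1=V_{10}\sqcup V_{11}\sqcup V_{12}$ with $|V_{10}|=h-8$ and $|V_{11}|=|V_{12}|=l$, so $|V_1|=h-8+2l=p-7$;
* $V_{2a}$ and $V_{2b}$ with $|V_{2a}|=p-44$ and $|V_{2b}|=p-37$.

The edges are as follows:

* the sets $S'$, $A$, $B$, $V_{10}\cup V_{11}$, $V_{10}\cup V_{12}$, $V_{2a}$, $V_{2b}$ are cliques;
* $ab$ is an edge;
* $S'$ is complete to $A'\cup B'$;
* $Z_1$ is complete to $V_1$, $Z_2$ is complete to $V_{2a}$, and $c$ is complete to $V_{2b}$.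

There are no other edges. (The vertex $c$ has nothing to do with the function $c(x)$ of Sections 5–7.) The graph is connected, because every other part is attached to the clique $S'$. It has $16+2p+(p-7)+(p-44)+(p-37)=5p-72$ vertices. For $p=108$ we have $h=35$, $l=37$ and 468 vertices.

Two induced subgraphs matter. On $Z_1\cup V_1$ we have $K_h\vee2K_l$, with $K_h$ on $Z_1\cup V_{10}$ and the $K_l$'s on $V_{11}$ and $V_{12}$. On $Z_2\cup V_{2a}\cup V_{2b}$ we have the two cliques $Z_2\cup V_{2a}$ and $\{c\}\cup V_{2b}$, both of size $p-36$, sharing only $c$, with no other edges.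

**Step 6: degrees.** This step finds which vertices have degree above the threshold $s+p-2$ of (P2).

* $a$ and $b$: $(p-1)+1+16=p+16=s+p$.
* $A'\setminus\{a\}$ and $B'\setminus\{b\}$: $(p-1)+16=s+p-1$.
* $Z_1$: $15+8+(p-7)=p+16=s+p$.
* $c$: $15+8+(p-44)+(p-37)=2p-58\ge s+p$, since $p\ge74$.

For use in Section 10 we also record the others: $p-1$ on $A\setminus A'$ and $B\setminus B'$, $15+8+(p-44)=p-21$ on $Z_2\setminus\{c\}$, $(p-8)+8=p$ on $V_{10}$, $h+l-1$ on $V_{11}\cup V_{12}$, $(p-45)+8=p-37$ on $V_{2a}$, and $(p-38)+1=p-37$ on $V_{2b}$.

**Step 7: codegrees.** We go through all edges.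

* $ab$: $N(a)=(A\setminus\{a\})\cup\{b\}\cup S'$ and $N(b)=(B\setminus\{b\})\cup\{a\}\cup S'$, so the common neighbors are exactly $S'$ and $\operatorname{cod}(ab)=16=s$.
* Edges inside $A$ or inside $B$: at least $p-2$.
* $z\in S'$ with $a'\in A'$ (or $B'$): the other 15 vertices of $S'$ and the other 3 of $A'$ (or $B'$), so at least $18=s+2$.
* $zz'$ inside $S'$: the other 14 vertices of $S'$ and the 8 of $A'\cup B'$, so at least 22. If $z,z'\in Z_2$, also $V_{2a}$, so at least $22+(p-44)=p-22$.
* Edges inside $Z_1\cup V_1$ with at least one end in $V_1$: each edge of $K_h\vee2K_l$ lies in an $(h+l)$-clique, so the codegree is at least $h+l-2=\frac{p+h-3}2\ge\frac p2+16$, as $h\ge35$.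
* Edges inside $Z_2\cup V_{2a}$ or inside $\{c\}\cup V_{2b}$ with at least one end in $V_{2a}\cup V_{2b}$: these sets are cliques of size $p-36$, so the codegree is at least $p-38\ge\frac p2+16$, as $p\ge108$.

**Step 8: (P1).** By Step 7, $\operatorname{cod}(ab)=s$ and every other edge has codegree at least $18=s+2$. The set $S'=N(a)\cap N(b)$ is a clique, and $A$, $B$ are $p$-cliques with $A\cap(S'\cup\{b\})=\emptyset=B\cap(S'\cup\{a\})$. Removing $S'$ leaves $A\cup B$, which induces $D$, and the pieces $V_1,V_{2a},V_{2b}$ with at most $p$ vertices each, with no edges between these four parts. So $F_p-S'\subset D\cup3K_p$.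

**Step 9: (P2).** By Step 6, an edge with both ends of degree at most $s+p-2$ avoids $A'\cup B'\cup Z_1\cup\{c\}$. Going through the edge list, it lies inside $A\setminus A'$, $B\setminus B'$, $V_1$, $Z_2\cup V_{2a}$ or $V_{2b}$. By Step 7 its codegree is at least one of $p-2$, $p-22$, $p-38$, $\frac p2+16$. All of these are at least $16+\frac p2$ because $p\ge108$.

**Step 10: (P3).** Let $P,P'$ be the two $p$-cliques of $O_i$ and $J=P\cap P'$, so $|J|=i$ and $|P\setminus P'|=|P'\setminus P|=p-i$. Vertices in $J$ are adjacent to all other vertices of $O_i$.

*Case $i\ge h$.* Let $W_i=A'\cup B'\cup Z_2$, with $4+4+8=16$ vertices. Since $c\in Z_2$, the graph $F_p-W_i$ consists of $A\setminus A'$, $B\setminus B'$, $V_{2a}$, $V_{2b}$ (at most $p$ vertices each) and of $K_h\vee2K_l$ on $Z_1\cup V_1$, with no edges between these parts. We embed the last one in $O_i$. Put $K_h$ into $J$. Put as many vertices as possible of one $K_l$ into $P\setminus P'$ and of the other into $P'\setminus P$. Put the remaining vertices into the $i-h$ unused places of $J$. All required edges are present, since the two $K_l$'s need no edge between them. There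 is room: if $l\le p-i$, nothing remains, and otherwise the number of remaining vertices is
$$2(l-p+i)=(p+1-h)-2p+2i=2i-p+1-h\le i-h,$$
because $i\le p-1$. So $F_p-W_i\subset O_i\cup4K_p$.

*Case $1\le i\le h-1\le35$.* Let $W_i=A'\cup B'\cup Z_1$, again with 16 vertices. Now $F_p-W_i$ consists of $A\setminus A'$, $B\setminus B'$, $V_1$ (at most $p$ vertices each) and of $Z_2\cup V_{2a}\cup V_{2b}$, which is two cliques of size $p-36$ sharing only $c$. Put $c$ into $J$, the other $p-37$ vertices of one clique into $P\setminus P'$ and those of the other into $P'\setminus P$. This is possible since $p-37\le p-35\le p-i$. So $F_p-W_i\subset O_i\cup3K_p$.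

**Step 11: (P4).** Deleting more vertices only shrinks components, so if some $W$ with $|W|\le16$ violated (P4), so would any 16-set containing it. Let $|W|=16$ and suppose that all components of $F_p-W$ have at most $p$ vertices.

If $S'\subset W$, then $W=S'$ and $A\cup B$ is connected with $2p$ vertices, a contradiction. So there is some $z\in S'\setminus W$. Recall that $S'$ is a clique complete to $A'\cup B'$, and that cliques stay connected after deletions.

* Suppose $A'\not\subset W$ and $B'\not\subset W$. A vertex of $A'\setminus W$ is adjacent to $z$ and to the rest of $A\setminus W$, and similarly for $B$. So the component of $z$ contains $(A\cup B\cup S')\setminus W$, of size at least $2p+16-16=2p>p$, a contradiction.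
* Suppose exactly one of them is contained in $W$, say $A'\subset W$ (the other case is symmetric). Then the component of $z$ contains $(B\cup S')\setminus W$. At most $16-4=12$ vertices of $W$ lie in $B\cup S'$, so the size is at least $p+16-12>p$, a contradiction.
* So $A'\cup B'\subset W$, and $W$ has 8 further vertices.
  * If $Z_1\not\subset W$ and $Z_2\not\subset W$, then a vertex of $Z_1\setminus W$ is adjacent to all of $V_1$, and a vertex of $Z_2\setminus W$ to all of $V_{2a}$. So the component of $z$ contains $(S'\cup V_1\cup V_{2a})\setminus W$, of size at least $16+(p-7)+(p-44)-8=2p-43>p$.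
  * If $Z_1\subset W$, then $W=A'\cup B'\cup Z_1$, and $Z_2\cup V_{2a}\cup V_{2b}$ is connected with $8+(p-44)+(p-37)=2p-73>p$ vertices.
  * If $Z_2\subset W$, then $W=A'\cup B'\cup Z_2$, and $Z_1\cup V_1$ is connected with $p+1$ vertices.

Every case is contradictory, so (P4) holds, and Theorem B is proved. $\blacksquare$

With Theorem A this disproves the conjecture. Along $n\equiv16\pmod p$ the ratio $\operatorname{sat}(n,F_p)/n$ tends to $\gamma$, and for all other large $n$ it exceeds $\gamma+\varepsilon$. For $p=108$ we have $\gamma=16+\frac{107}2=69.5$ and $\frac{s(s+p)}2=\frac{16\cdot124}2=992$. So $F_{108}$ is a connected graph on 468 vertices with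
$$\operatorname{sat}(n,F_{108})=69.5\,n-992\quad\text{for all large } n\equiv16\pmod{108},$$
and $\operatorname{sat}(n,F_{108})>(69.5+\varepsilon)n$ for all other large $n$, where $\varepsilon>0$ is a fixed constant.

## 10. Joining a clique to $F_p$: every residue class

The favored residue was $16$ because $s=16$. To move it, we enlarge $s$ by joining a clique to $F_p$, and prove Theorem C.

Choose $t\ge0$ with $16+t\equiv r\pmod p$. Let $F=K_t\vee F_p$, let $T_0$ be the vertex set of $K_t$, and let $s=16+t$. Then $F$ is connected. Relative to $F_p$, all degrees of vertices of $F_p$ and all codegrees of edges of $F_p$ increase by exactly $t$. We check the four conditions for $F$ with this $s$.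

**Step 12: (P1).** We have $N_F(a)\cap N_F(b)=S'\cup T_0$, which is a clique of size $16+t=s$, and the other edges of $F_p$ now have codegree at least $18+t=s+2$. The new edges are those $wv$ with $w\in T_0$. Since $w$ is adjacent to everything, $\operatorname{cod}(wv)=\deg_F(v)-1$. For $v\in V(F_p)$, Step 6 shows that the degrees in $F_p$ are at least $\min(p-37,\,h+l-1)\ge19$, so $\operatorname{cod}(wv)\ge t+19-1=s+2$. For $v\in T_0$, $\operatorname{cod}(wv)=(t-1)+(5p-72)-1=t+5p-74\ge s+2$. The cliques $A,B$ are unchanged and avoid $T_0$, and $F-(S'\cup T_0)=F_p-S'\subset D\cup3K_p$.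

**Step 13: (P2).** A vertex of $T_0$ has degree $(t-1)+(5p-72)=t+5p-73\ge t+16+p=s+p$, so only edges of $F_p$ are concerned. For these, both the degree bound $s+p-2$ and the codegree bound $s+\frac p2$ have moved up by $t$, just as the degrees and codegrees did. So (P2) for $F_p$ gives (P2) for $F$.

**Step 14: (P3).** Use $W_i\cup T_0$, where $W_i$ is the set for $F_p$. It has $16+t=s$ elements, and deleting it from $F$ leaves $F_p-W_i$.

**Step 15: (P4).** Let $|W|\le s$. If $T_0\subset W$, then $F-W=F_p-(W\setminus T_0)$ with $|W\setminus T_0|\le16$, and (P4) for $F_p$ applies. Otherwise some vertex of $T_0$ survives. It is adjacent to all other vertices, so $F-W$ is connected, and it has at least $t+(5p-72)-(16+t)=5p-88>p$ vertices.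

So Theorem A applies to $F$, with $n\equiv s\equiv r\pmod p$ as the favored class and with the constants of Section 4, that is, $\varepsilon=2^{-I-4}$ and $I=\lceil64\gamma(\gamma+1)\rceil$. This proves everything in Theorem C except the last sentence.

**Step 16: the drop from $n$ to $n+1$.** Let $n\equiv r-1\pmod p$ be large. Then $n\not\equiv r$, so $\operatorname{sat}(n,F)>(\gamma+\varepsilon)n$, while $n+1\equiv r$ gives $\operatorname{sat}(n+1,F)\le\gamma(n+1)$. Hence
$$\operatorname{sat}(n,F)-\operatorname{sat}(n+1,F)>\varepsilon n-\gamma\ge\frac\varepsilon2\,n$$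
as soon as $n\ge2\gamma/\varepsilon$. This proves Theorem C. $\blacksquare$
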